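\title{An operator between Banach lattices is $r$-compact whenever its adjoint is}

\begin{abstract}
An operator between Banach lattices is $r$-compact if it is a limit of finite rank operators in the regular norm. We prove that a bounded operator $T:X\to Y$ between arbitrary Banach lattices is $r$-compact if and only if $T^*$ is; regularity of $T$ is not assumed. In this case $T$ and $T^*$ have the same approximation numbers with respect to the regular norm. As a consequence, an operator into a closed ideal of a Banach lattice $Z$, or into a closed sublattice that is the range of a positive projection, is $r$-compact as soon as it is $r$-compact as an operator into $Z$. The proof is by duality. Its main step extends functionals on the $r$-compact operators into $Z$ to functionals on the $r$-compact operators into $Z^{**}$.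
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, Banach lattices are real, and $\mathcal L(X,Y)$ is the space of bounded linear operators between Banach lattices $X$ and $Y$. The duals $X^*$ and $Y^*$ are again Banach lattices, and $T^*:Y^*\to X^*$ is the adjoint of $T$. A linear operator $U:X\to Y$ is \emph{positive} if $U(X_+)\subseteq Y_+$, and $U\ge S$ means that $U-S$ is positive. An operator is \emph{regular} if it is the difference of two positive operators. If $T=U-V$ with $U,V$ positive, then $U+V\ge\pm T$; conversely, if $U\ge\pm T$, then $T=\frac12(U+T)-\frac12(U-T)$. So $T$ is regular exactly when some $U$ \emph{dominates} it in the sense that $U\ge\pm T$, and the space $\mathcal L^r(X,Y)$ of regular operators carries the \emph{regular norm}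
\[
\|T\|_r=\inf\{\|U\|:\ U\ge\pm T\}.
\]
On $\ell_2^m$ with the coordinatewise order, $U\ge\pm T$ means $u_{ij}\ge|t_{ij}|$ for the matrix entries, so $\|T\|_r$ is the operator norm of the matrix $(|t_{ij}|)$. The regular norm measures the size of $T$ after all cancellation has been removed.

For $f\in X^*$ and $y\in Y$ let $f\otimes y$ be the operator $x\mapsto f(x)y$. The finite sums $\sum_if_i\otimes y_i$ are the (bounded) finite rank operators; they form a subspace $\mathcal F(X,Y)$ of $\mathcal L^r(X,Y)$. Its closure in the regular norm is denoted $\mathcal A^r(X,Y)$, and its elements are the \emph{$r$-compact} operators. The adjoint of an $r$-compact operator is $r$-compact (Lemma~\ref{lem:calc}). The converse question is posed in \cite{problems}: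
\begin{quote}
\emph{If $T\in\mathcal L(X,Y)$ and $T^*\in\mathcal A^r(Y^*,X^*)$, must we have $T\in\mathcal A^r(X,Y)$?}
\end{quote}

An $r$-compact operator is both compact and regular, and these two properties suggest opposite answers. By Schauder's theorem, $T$ is compact if and only if $T^*$ is, which points to yes. This does not settle the matter, because $r$-compactness is more than compactness and regularity together.

\begin{example}[compact and regular, not $r$-compact]\label{ex:hadamard}
Let $H_0=(1)$ and $H_{k+1}=\left(\begin{smallmatrix}H_k&H_k\\ H_k&-H_k\end{smallmatrix}\right)$. The $2^k\times2^k$ matrix $H_k$ has entries $\pm1$ and orthogonal columns, so its norm on $\ell_2^{2^k}$ is $2^{k/2}$, while the matrix $E_k$ with all entries $1$ has norm $2^k$. Split the coordinates of $\ell_2$ into consecutive blocks of lengths $2^k$, let $P_k$ be the coordinate projection onto the $k$th block, and let $T$ act on the $k$th block as $2^{-k}H_k$. The blocks have norm $2^{-k/2}\to0$, so $T$ is an operator norm limit of finite rank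 operators. It is dominated by the operator with blocks $2^{-k}E_k$, which has norm $1$, and $\|P_kTP_k\|_r=\|2^{-k}E_k\|=1$. If $F=\sum_if_i\otimes y_i$, then Lemma~\ref{lem:calc} gives $\|P_kFP_k\|_r\le\sum_i\|P_kf_i\|\|P_ky_i\|\to0$, and therefore $\|T-F\|_r\ge\limsup_k\|P_k(T-F)P_k\|_r\ge1$.
\end{example}

Regularity points to no: the question does not assume that $T$ is regular, and regularity of $T^*$ alone does not pass to $T$.

\begin{example}[$T^*$ regular, $T$ not regular]\label{ex:rademacher}
Let $r_n(s)=\operatorname{sign}\sin(2^n\pi s)$ be the Rademacher functions on $[0,1]$ and put $Tx=\big(\int_0^1xr_n\big)_{n\ge1}$ for $x\in L^1[0,1]$. If $x$ is constant on the dyadic intervals of length $2^{-m}$, then $\int xr_n=0$ for $n>m$. Such $x$ are dense and $\|Tx\|_\infty\le\|x\|_1$, so $T$ maps $L^1$ into $c_0$. The adjoint $T^*:\ell_1\to L^\infty$, $a\mapsto\sum_na_nr_n$, is dominated by $a\mapsto(\sum_na_n)\mathbf 1$. Suppose $U:L^1\to c_0$ dominates $T$. Then $U\mathbf 1=U|r_n|\ge Tr_n$ by Lemma~\ref{lem:calc}(a), so the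 $n$th coordinate of $U\mathbf 1$ is at least $\int r_n^2=1$ for every $n$, which is impossible in $c_0$. On the other hand, $T$ is regular as an operator into $c_0^{**}=\ell_\infty$, where $x\mapsto(\int x)\mathbf 1$ dominates it.
\end{example}

The answer is nevertheless yes. Let $J_E:E\to E^{**}$ denote the canonical embedding.

\begin{theorem}\label{thm:main}
Let $X,Y$ be Banach lattices and $T\in\mathcal L(X,Y)$. The following are equivalent:
\begin{itemize}
\item[(i)] $T\in\mathcal A^r(X,Y)$;
\item[(ii)] $T^*\in\mathcal A^r(Y^*,X^*)$;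
\item[(iii)] $J_YT\in\mathcal A^r(X,Y^{**})$.
\end{itemize}
\end{theorem}

For a regular operator $T$ and $n\ge1$ put
\[
a_n^r(T)=\inf\{\|T-S\|_r:\ S\text{ bounded},\ \operatorname{rank}S<n\}.
\]
Thus $a_1^r(T)=\|T\|_r$, and $T$ is $r$-compact exactly when $a_n^r(T)\to0$. Passing to the adjoint loses nothing quantitatively.

\begin{theorem}\label{thm:numbers}
If $T\in\mathcal L(X,Y)$ and $T^*\in\mathcal A^r(Y^*,X^*)$, then $a_n^r(T)=a_n^r(T^*)$ for every $n\ge1$. In particular $\|T\|_r=\|T^*\|_r$.
\end{theorem}

The embedding $J_Y$ in (iii) can be replaced by other maps.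

\begin{theorem}\label{thm:embed}
Let $i:Y\to Z$ be a bounded operator between Banach lattices such that there is a regular operator $E:Y^*\to Z^*$ with $i^*E=\mathrm{id}_{Y^*}$. If $T\in\mathcal L(X,Y)$ and $iT\in\mathcal A^r(X,Z)$, then $T\in\mathcal A^r(X,Y)$. This applies when $i$ is the inclusion of a closed ideal, or of a closed sublattice that is the range of a positive projection.
\end{theorem}

Section~\ref{sec:prelim} reduces Theorem~\ref{thm:main} to the implication (iii)$\Rightarrow$(i), and Section~\ref{sec:idea} shows the idea of its proof for $Y=c_0$. The proof occupies Sections~\ref{sec:modulus}--\ref{sec:extension}. Theorems~\ref{thm:numbers} and~\ref{thm:embed} are proved in Sections~\ref{sec:numbers} and~\ref{sec:embed}.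

\section{Banach lattices and the regular norm}\label{sec:prelim}

We write $\langle\xi,x\rangle=\xi(x)$, with the functional in the first slot. Elements $v,w$ are \emph{disjoint} if $|v|\wedge|w|=0$. An \emph{ideal} is a subspace that contains $w$ whenever it contains some $v$ with $|w|\le|v|$. The following textbook facts are used.
\begin{itemize}
\item[(B1)] In a Banach lattice, $|x|\le|y|$ implies $\|x\|\le\|y\|$, the cone of positive elements is closed, and $\big||x|-|y|\big|\le|x-y|$. A sum of pairwise disjoint positive elements equals their supremum. If $0\le y\le z_1+z_2$ with $z_1,z_2\ge0$, then $y=y_1+y_2$ with $0\le y_i\le z_i$ (Riesz decomposition).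
\item[(B2)] A positive operator $U$ is bounded, and $\|U\|=\sup\{\|Ux\|:x\ge0,\ \|x\|\le1\}$. Hence $0\le U\le V$ implies $\|U\|\le\|V\|$. An additive, positively homogeneous map $X_+\to Y_+$ extends uniquely to a positive operator.
\item[(B3)] For $f\in X^*$ and $x\in X_+$ we have $|f|(x)=\sup\{f(y):|y|\le x\}$ and $f^+(x)=\sup\{f(w):0\le w\le x\}$.
\item[(B4)] $J_E$ is an isometric lattice homomorphism: it preserves norms and finite suprema. For $S\in\mathcal L(E,F)$ we have $S^{**}J_E=J_FS$. Also $J_E^*J_{E^*}=\mathrm{id}_{E^*}$.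
\item[(B5)] A dual Banach lattice $W$ is Dedekind complete: bounded nonempty sets have suprema. For $v\in W_+$ let $v^d$ be the set of elements disjoint from $v$, and $v^{dd}$ the set of elements disjoint from all of $v^d$. Then $W=v^{dd}\oplus v^d$, and the \emph{band projection} $B_v$ onto $v^{dd}$ along $v^d$ satisfies $0\le B_v\le I$. It fixes every $w$ with $|w|\le\lambda v$ for some $\lambda$. Band projections commute; $B_{v'}B_v=B_v$ if $0\le v\le v'$; and the ranges of $B_v$ and $B_{v'}$ are disjoint if $v\wedge v'=0$.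
\item[(B6)] (Kakutani.) For $0\ne u\in Y_+$, the ideal $Y_u=\{y:|y|\le\lambda u\text{ for some }\lambda\}$ is complete in the norm $\inf\{\lambda:|y|\le\lambda u\}$ and is lattice isometric to $C(K)$ for a compact Hausdorff space $K$, with $u$ corresponding to $\mathbf 1$.
\end{itemize}
We write $\ell_\infty^m(Z)$ for $Z^m$ with the coordinatewise order and the maximum norm. It is a Banach lattice with dual $\ell_1^m(Z^*)$.

\begin{lemma}\label{lem:calc}
Let $S\in\mathcal L^r(X,Y)$.
\begin{itemize}
\item[(a)] If $U\ge\pm S$ and $|y|\le x$, then $|Sy|\le U|y|\le Ux$. Hence $\|S\|\le\|S\|_r$.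
\item[(b)] $\|f\otimes y\|_r\le\|f\|\|y\|$ for $f\in X^*$, $y\in Y$.
\item[(c)] If $P:Y\to Y_1$ and $Q:X_1\to X$ are positive, then $\|PSQ\|_r\le\|P\|\|S\|_r\|Q\|$.
\item[(d)] $\|S^*\|_r\le\|S\|_r$.
\item[(e)] Composition with a regular operator on either side, and passage to the adjoint, are bounded for the regular norms, do not increase the rank, and map $r$-compact operators to $r$-compact operators.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\pm Sy=\pm Sy^+\mp Sy^-\le Uy^++Uy^-=U|y|$. (b) For $x\ge0$, $\pm f(x)y\le|f|(x)|y|$, and $|f|\otimes|y|$ has norm $\|f\|\|y\|$. (c) and (d) If $U\ge\pm S$, then $PUQ\ge\pm PSQ$ and $U^*\ge\pm S^*$. (e) Boundedness follows from (c), applied to the two positive parts of a regular operator, and from (d). An operator of rank $q$ is a sum of $q$ terms $f\otimes y$, and $P(f\otimes y)Q=Q^*f\otimes Py$, $(f\otimes y)^*=J_Yy\otimes f$. A bounded map that preserves finite rank preserves the closure.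
\end{proof}

Part (e) gives (i)$\Rightarrow$(ii) in Theorem~\ref{thm:main}. It also gives (ii)$\Rightarrow$(iii): if $T^*$ is $r$-compact, then so is $T^{**}$, and $J_YT=T^{**}J_X$ by (B4). The content of the theorem is (iii)$\Rightarrow$(i).

This implication is immediate when there is a positive $P:Y^{**}\to Y$ with $PJ_Y=\mathrm{id}_Y$, since then $T=P(J_YT)$. That covers reflexive $Y$, and dual lattices $Y=W^*$ with $P=J_W^*$. It does not cover $c_0$: a positive $P:\ell_\infty\to c_0$ fixing the unit vectors $e_n$ would satisfy $P\mathbf 1\ge Pe_n=e_n$ for all $n$.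

\section{The idea of the proof, for $Y=c_0$}\label{sec:idea}

Write $J=J_Y$ and suppose $JT\in\mathcal A^r(X,Y^{**})$. We are given finite rank operators $S:X\to Y^{**}$ close to $JT$, and we want finite rank operators with values in $Y$. One could try to move the finitely many vectors that span the range of $S$ into $Y$. But the smallness of $\|JT-S\|_r$ concerns an operator of infinite rank, and a rule for moving finitely many vectors does not act on it. So we argue by duality and show that every bounded functional $\phi$ on $\mathcal A^r(X,Y^{**})$ that vanishes on $J\mathcal F(X,Y)=\{Jt:t\in\mathcal F(X,Y)\}$ also vanishes at $JT$.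

Take $Y=c_0$ and $Y^{**}=\ell_\infty$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$; the limit $\lambda(\eta)=\lim_{n,\mathcal U}\eta(n)$ is a multiplicative functional of norm one on $\ell_\infty$ that vanishes on $c_0$. Fix a sequence $(x_n)$ in the unit ball of $X$ and define, for $R\in\mathcal L(X,\ell_\infty)$,
\[
\phi(R)=\lim_{n,\mathcal U}\,(Rx_n)(n).
\]
Then $|\phi(R)|\le\|R\|$, and $\phi(f\otimes\eta)=\lim_{n,\mathcal U}f(x_n)\cdot\lambda(\eta)$, which is $0$ for $\eta\in c_0$. So $\phi$ vanishes on $J\mathcal F(X,c_0)$. It need not vanish at $JT$ for an arbitrary $T:X\to c_0$: in Example~\ref{ex:rademacher} with $x_n=r_n$ we get $\phi(JT)=1$. Now separate the two occurrences of $n$ and put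
\[
\psi(R)=\lim_{m,\mathcal U}\lambda(Rx_m).
\]
Again $|\psi(R)|\le\|R\|$, and $\psi(f\otimes\eta)=\lim_{m,\mathcal U}f(x_m)\cdot\lambda(\eta)=\phi(f\otimes\eta)$. Both functionals are continuous for the regular norm and agree on finite rank operators, so they agree on $\mathcal A^r(X,\ell_\infty)$. And $\psi(JT)=0$ for every $T$, because each $Tx_m$ lies in $c_0$. Hence $\phi(JT)=0$ when $JT$ is $r$-compact.

This treats one family of functionals, but it shows the mechanism: rewrite $\phi$, on finite rank operators, as a bounded functional that depends only on the values of $R$ modulo $JY$; then extend the identity by density. In general the quotient $Y^{**}/JY$ is not at hand as a Banach lattice, since $JY$ need not be an ideal in $Y^{**}$. A substitute is the difference of the two natural positive maps from $Y^{**}$ to $Y^{****}$,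
\begin{equation}\label{eq:D}
D=J_{Y^{**}}-J^{**},\qquad \langle D\eta,\omega\rangle=\langle\omega,\eta\rangle-\langle\eta,J^*\omega\rangle\quad(\eta\in Y^{**},\ \omega\in Y^{***}).
\end{equation}
It is regular. It satisfies $DJ=0$, by (B4) with $S=J$. And if $\omega$ vanishes on $JY$, that is $J^*\omega=0$, then $\langle D\eta,\omega\rangle=\langle\omega,\eta\rangle$: the map $D$ forgets $JY$ and keeps everything that such an $\omega$ can see. We shall write $\phi(R)=\hat\phi(DR)$, where $\hat\phi$ is a bounded functional on $\mathcal A^r(X,Y^{****})$ built from $\phi$. Two things have to be proved.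
\begin{itemize}
\item The functional $\hat\phi$ exists. This is a statement about $Z=Y^{**}$ and its bidual, proved for every Banach lattice $Z$ in Sections~\ref{sec:copy} and~\ref{sec:extension}.
\item Convergence $JT_n\to JT$ in the regular norm of operators into $Y^{**}$ implies $T_n\to T$ in the regular norm of operators into $Y$. This is Section~\ref{sec:modulus}.
\end{itemize}

\section{Dominating a finite rank operator}\label{sec:modulus}

The norm $\|J_Yt\|_r$ allows dominating operators with values in $Y^{**}$, and Example~\ref{ex:rademacher} shows that such operators may exist when none with values in $Y$ does. For finite rank $t$ the extra room is of no use. If $Y=C(K)$, then $(tx)(k)=\varphi_k(x)$ for functionals $\varphi_k\in X^*$, and the natural dominating operator is $(Ux)(k)=|\varphi_k|(x)$. Finite rank makes $k\mapsto\varphi_k$ norm continuous, so that $Ux$ is continuous, and (B6) reduces the general case to this one.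

\begin{lemma}\label{lem:modulus}
If $t\in\mathcal F(X,Y)$, there is a positive $U:X\to Y$ with $U\ge\pm t$ and $\|U\|=\|t\|_r=\|J_Yt\|_r$, the last norm being taken in $\mathcal L^r(X,Y^{**})$.
\end{lemma}

\begin{proof}
Let $t=\sum_if_i\otimes y_i\ne0$ and $u=\sum_i|y_i|$. Identify $Y_u$ with $C(K)$ as in (B6); since $Y_u$ is an ideal, its order and finite suprema are those of $Y$. Let $h_i\in C(K)$ represent $y_i$ and put $\varphi_k=\sum_ih_i(k)f_i\in X^*$, so that $(tx)(k)=\varphi_k(x)$. The map $k\mapsto\varphi_k$ is norm continuous, and so is $k\mapsto|\varphi_k|$ by (B1). Hence $(Ux)(k)=|\varphi_k|(x)$ defines a positive operator $U:X\to C(K)=Y_u\subseteq Y$, and $U\ge\pm t$ because $|\varphi_k|\ge\pm\varphi_k$.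

We show that $J_YU$ is the smallest operator into $Y^{**}$ that dominates $J_Yt$. Let $V\ge\pm J_Yt$, $x\in X_+$ and $\gamma>0$. For each $k_0\in K$, (B3) gives $w$ with $|w|\le x$ and $\varphi_{k_0}(w)>|\varphi_{k_0}|(x)-\gamma$, and by continuity this inequality persists for $k$ near $k_0$. By compactness there are $w_1,\dots,w_m$ with $|w_l|\le x$ and $\max_l\varphi_k(w_l)\ge|\varphi_k|(x)-\gamma$ for all $k\in K$. In $Y$ this reads $\bigvee_ltw_l\ge Ux-\gamma u$. By Lemma~\ref{lem:calc}(a), $Vx\ge J_Ytw_l$ for each $l$, and $J_Y$ preserves finite suprema, so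
\[
Vx\ge J_Y\Big(\bigvee_ltw_l\Big)\ge J_YUx-\gamma J_Yu .
\]
Letting $\gamma\to0$ gives $V\ge J_YU\ge0$, so $\|V\|\ge\|J_YU\|=\|U\|$. Taking the infimum over $V$, we get $\|U\|\le\|J_Yt\|_r\le\|t\|_r\le\|U\|$.
\end{proof}

We cannot apply the lemma to $T-T_n$, which has infinite rank and is not yet known to be regular. We apply it to the differences $T_{n+1}-T_n$ and sum.

\begin{proposition}\label{prop:descent}
Let $T\in\mathcal L(X,Y)$ and $T_n\in\mathcal F(X,Y)$ be such that $J_YT$ is regular and $\|J_YT-J_YT_n\|_r\to0$. Then $T\in\mathcal A^r(X,Y)$.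
\end{proposition}

\begin{proof}
Passing to a subsequence, assume $\|J_Y(T_{n+1}-T_n)\|_r<2^{-n}$. Lemma~\ref{lem:modulus} gives positive $U_n:X\to Y$ with $U_n\ge\pm(T_{n+1}-T_n)$ and $\|U_n\|<2^{-n}$. The series $V_n=\sum_{m\ge n}U_m$ converges in operator norm and $\|V_n\|\le2^{1-n}$. Since $\|T-T_m\|=\|J_YT-J_YT_m\|\le\|J_YT-J_YT_m\|_r\to0$, we have $T-T_n=\sum_{m\ge n}(T_{m+1}-T_m)$ in operator norm. Thus $V_n\pm(T-T_n)$ is a norm convergent sum of the positive operators $U_m\pm(T_{m+1}-T_m)$, and it is positive because $Y_+$ is closed. So $T$ is regular and $\|T-T_n\|_r\le2^{1-n}\to0$.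
\end{proof}

\section{Copying disjoint elements of the bidual}\label{sec:copy}

Let $Z$ be a Banach lattice. We want to replace the vectors $\zeta_i\in Z^{**}$ in a finite rank operator $\sum_if_i\otimes\zeta_i$ by vectors of $Z$ that are weak* close to them, almost without increasing the regular norm. The regular norm of such a sum is hard to compute in general, but it has a simple formula when the vectors are positive and pairwise disjoint. Because $Z^{**}$ is Dedekind complete, we can reduce to that case. The next lemma is Freudenthal's spectral theorem, applied to several elements at once.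

\begin{lemma}\label{lem:step}
Let $\zeta_1,\dots,\zeta_q\in Z^{**}$, $u=\sum_i|\zeta_i|\ne0$ and $\delta>0$. There are pairwise disjoint nonzero $e_1,\dots,e_n\in Z^{**}_+$ and reals $c_{ij}$ with $\big|\zeta_i-\sum_jc_{ij}e_j\big|\le\delta u$ for all $i$.
\end{lemma}

\begin{proof}
Choose $-1=\lambda_0<\lambda_1<\dots<\lambda_m=2$ with gaps at most $\delta$. Let $P^i_l$ be the band projection associated with $(\lambda_lu-\zeta_i)^+$; it plays the role of multiplication by the indicator of the set where $\zeta_i<\lambda_lu$. As $v^+$ and $v^-$ are disjoint, $v=\lambda_lu-\zeta_i$ satisfies $P^i_lv=v^+\ge0$ and $(I-P^i_l)v=-v^-\le0$. We have $P^i_0=0$ because $-u-\zeta_i\le0$, and $P^i_m$ fixes $u$ and all $\zeta_k$ because $2u-\zeta_i\ge u$. Since $(\lambda_lu-\zeta_i)^+$ increases with $l$, we have $P^i_{l'}P^i_l=P^i_l$ for $l\le l'$, and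
\[
Q^i_l=P^i_l-P^i_{l-1}=P^i_l(I-P^i_{l-1})=(I-P^i_{l-1})P^i_l\ge0\qquad(1\le l\le m).
\]
The two factorizations give $Q^i_l(\lambda_{l-1}u-\zeta_i)\le0\le Q^i_l(\lambda_lu-\zeta_i)$.

For $L=(l_1,\dots,l_q)\in\{1,\dots,m\}^q$ let $Q_L=Q^1_{l_1}\cdots Q^q_{l_q}$. The factors are positive and commute, so $\lambda_{l_i-1}Q_Lu\le Q_L\zeta_i\le\lambda_{l_i}Q_Lu$, whence $|Q_L\zeta_i-\lambda_{l_i}Q_Lu|\le\delta Q_Lu$. The sum $\sum_LQ_L=P^1_m\cdots P^q_m$ fixes $u$ and every $\zeta_i$, so adding over $L$ gives $|\zeta_i-\sum_L\lambda_{l_i}Q_Lu|\le\delta u$. If $L\ne L'$, say $l_i<l_i'$, then $Q_Lu$ lies in the range of $P^i_{l_i}$, while $Q_{L'}u$ lies in the range of $I-P^i_{l_i'-1}=(I-P^i_{l_i})(I-P^i_{l_i'-1})$; so the two are disjoint. Let $e_1,\dots,e_n$ be the nonzero elements among the $Q_Lu$, whose sum is $u\neq0$.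
\end{proof}

For disjoint $e_j$ the proof below shows $\|\sum_jf_j\otimes e_j\|_r=\|\sum_j|f_j|\otimes e_j\|$, and the right side involves only combinations of the $e_j$ with nonnegative coefficients. This dictates what to ask of a copy. For $e=(e_1,\dots,e_n)\in(Z^{**}_+)^n$ and $\varepsilon>0$ let
\[
C_\varepsilon(e)=\Big\{z\in Z_+^n:\ \Big\|\sum_j\alpha_jz_j\Big\|\le(1+\varepsilon)\Big\|\sum_j\alpha_je_j\Big\|\ \text{ for all }\alpha\in\mathbb R^n_+\Big\}.
\]
For each $\alpha$ the condition is convex in $z$, so $C_\varepsilon(e)$ is convex; it contains $0$. The $z_j$ are not required to be disjoint, and only an upper estimate is required.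

\begin{lemma}\label{lem:transfer}
Let $e_1,\dots,e_n\in Z^{**}_+$ be pairwise disjoint, $z\in C_\varepsilon(e)$ and $f_1,\dots,f_n\in X^*$. Then
\[
\Big\|\sum_jf_j\otimes z_j\Big\|_r\le(1+\varepsilon)\Big\|\sum_jf_j\otimes e_j\Big\|_r .
\]
\end{lemma}

\begin{proof}
Let $U:X\to Z^{**}$ dominate $\sum_jf_j\otimes e_j$, and let $B_j=B_{e_j}$. By disjointness $B_je_i=0$ for $i\ne j$, so $B_jU\ge\pm f_j\otimes e_j$. For $|y|\le x$, Lemma~\ref{lem:calc}(a) gives $B_jUx\ge f_j(y)e_j$, and the supremum over $y$ gives $B_jUx\ge|f_j|(x)e_j$ by (B3) and the closedness of the cone. The elements $B_jUx$ are positive, pairwise disjoint and at most $Ux$, so their sum is at most $Ux$ by (B1). Hence $U\ge\sum_j|f_j|\otimes e_j$, and therefore $\|\sum_jf_j\otimes e_j\|_r\ge\|\sum_j|f_j|\otimes e_j\|$. (Equality holds, since $\sum_j|f_j|\otimes e_j$ dominates $\sum_jf_j\otimes e_j$.) As $z_j\ge0$, the operator $\sum_j|f_j|\otimes z_j$ dominates $\sum_jf_j\otimes z_j$. Using (B2) and the definition of $C_\varepsilon(e)$ with $\alpha_j=|f_j|(x)$,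
\[
\Big\|\sum_jf_j\otimes z_j\Big\|_r\le\sup_{x\ge0,\ \|x\|\le1}\Big\|\sum_j|f_j|(x)z_j\Big\|\le(1+\varepsilon)\Big\|\sum_j|f_j|\otimes e_j\Big\|,
\]
and the lemma follows.
\end{proof}

Disjointness cannot be dropped: for $e_1=e_2\ne0$ and $f_1=-f_2\ne0$ the right side is $0$, while $(z_1,0)\in C_\varepsilon(e)$ whenever $z_1\ge0$ and $\|z_1\|\le\|e_1\|$.

It remains to see that $C_\varepsilon(e)$ comes weak* close to $e$. We regard $Z^n$ as a subset of $(Z^{**})^n$ through $J_Z$; the weak* continuous functionals on $(Z^{**})^n$ are the maps $\zeta\mapsto\langle\zeta,g\rangle=\sum_j\langle\zeta_j,g_j\rangle$ with $g\in(Z^*)^n$. For $Z=c_0$ one truncates: the sequences $e_j\mathbf 1_{\{1,\dots,N\}}$ lie below $e_j$ and converge weak* to $e_j$. Truncation is not available in general. For $Z=C[0,1]$ and $\langle e,\mu\rangle=\mu(\{\frac12\})$, testing with point masses shows that $0\le J_Zz\le e$ forces $z=0$; the approximants $z_N(s)=(1-N|s-\frac12|)^+$ are bounded by $e$ in norm only. So we use separation. For $n=1$ and $\|e\|=1$ the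 argument is one line: by (B3), $\sup\{g(z):z\ge0,\ \|z\|\le1\}=\|g^+\|\ge\langle e,g^+\rangle\ge\langle e,g\rangle$, so no $g\in Z^*$ separates $e$ from the positive part of the unit ball of $Z$. For $n>1$ there are infinitely many constraints. We keep finitely many, at the cost of $\varepsilon$, and find one positive multiplier $h_k\in Z^*$ for each of them.

\begin{lemma}\label{lem:dense}
Let $e_1,\dots,e_n\in Z^{**}_+$ be nonzero and $\varepsilon>0$. Then $e$ lies in the weak* closure of $C_\varepsilon(e)$ in $(Z^{**})^n$.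
\end{lemma}

\begin{proof}
\emph{Finitely many constraints.} Let $\Sigma=\{\alpha\in\mathbb R^n_+:\|\sum_j\alpha_je_j\|\le1\}$. It is bounded, because $\alpha_j\|e_j\|\le\|\sum_i\alpha_ie_i\|$ and $e_j\ne0$. With $\theta=1/\sum_j\|e_j\|$ we have $\theta\mathbf 1\in\Sigma$. Choose $a^1,\dots,a^m\in\Sigma$ with $a^1=\theta\mathbf 1$ such that every $\alpha\in\Sigma$ is within $\varepsilon\theta$ of some $a^k$ in the maximum norm; then $\alpha\le a^k+\varepsilon a^1$. Let $W=\ell^m_\infty(Z)$, define $A:Z^n\to W$ by $Az=(\sum_ja^k_jz_j)_{k\le m}$, and let $C=\{z\in Z^n_+:\|Az\|\le1\}$. For $z\in C$ and $\alpha\in\Sigma$,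
\[
0\le\sum_j\alpha_jz_j\le\sum_ja^k_jz_j+\varepsilon\sum_ja^1_jz_j,
\]
so $\|\sum_j\alpha_jz_j\|\le1+\varepsilon$. Every nonzero $\alpha\in\mathbb R^n_+$ can be scaled so that $\|\sum_j\alpha_je_j\|=1$, so $C\subseteq C_\varepsilon(e)$. It suffices to show that $e$ is in the weak* closure of the convex set $C$.

\emph{Separation.} Suppose not. Then there is $g\in(Z^*)^n$ with $\langle e,g\rangle>s:=\sup_{z\in C}\sum_jg_j(z_j)$, and $s\ge0$ since $0\in C$. If $z\in C$ and $0\le w_j\le z_j$, then $0\le Aw\le Az$, so $w\in C$. By (B3), $g^+(z):=\sum_jg_j^+(z_j)\le s$ for $z\in C$. If $z\ge0$ and $Az=0$, then $\theta\sum_jz_j=0$, so $z=0$. By homogeneity,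
\begin{equation}\label{eq:gplus}
g^+(z)\le s\|Az\|\qquad(z\in Z^n_+).
\end{equation}

\emph{Multipliers.} We want a linear functional $h$ on $W$ with $h(w)\le s\|w^+\|$ for $w\in W$ and $h(-Az)\le-g^+(z)$ for $z\in Z_+^n$. Writing $w=(w+Az)+(-Az)$, we see that such an $h$ must lie below
\[
p(w)=\inf_{z\in Z^n_+}\big(s\|(w+Az)^+\|-g^+(z)\big).
\]
From $0\le Az=(w+Az)-w\le(w+Az)^++|w|$ and \eqref{eq:gplus},
\[
s\|(w+Az)^+\|-g^+(z)\ge s\|Az\|-s\|w\|-g^+(z)\ge-s\|w\|,
\]
so $p$ is finite and $p(0)\geq0$; the choice $z=0$ gives $p(0)=0$. Replacing $z$ by $\lambda z$ shows $p(\lambda w)=\lambda p(w)$ for $\lambda>0$. The inequality $(w+w'+A(z+z'))^+\le(w+Az)^++(w'+Az')^+$ and the additivity of $g^+$ give $p(w+w')\le p(w)+p(w')$. By the Hahn--Banach theorem there is a linear $h\le p$. The choice $z=0$ gives $h(w)\le s\|w^+\|$, so $h(-w)\le0$ for $w\ge0$ and $\|h\|\le s$. Evaluating the infimum in $p(-Az)$ at the same $z$ gives $h(-Az)\le-g^+(z)$, that is $g^+(z)\le h(Az)$.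

\emph{Contradiction.} Write $h=(h_k)$ with $h_k\in Z^*_+$ and $\sum_k\|h_k\|=\|h\|\le s$. Taking $z$ with only the $j$th coordinate nonzero gives $g_j^+\le\sum_ka^k_jh_k$ in $Z^*$. This inequality can be paired with $e_j\ge0$, and $a^k\in\Sigma$, so
\[
\langle e,g\rangle\le\sum_j\langle e_j,g^+_j\rangle\le\sum_k\Big\langle\sum_ja^k_je_j,h_k\Big\rangle\le\sum_k\|h_k\|\le s,
\]
contrary to the choice of $g$.
\end{proof}

\section{Extension of functionals and the proof of Theorem~\ref{thm:main}}\label{sec:extension}

A bounded functional $\phi$ on $\mathcal A^r(X,Z)$ defines an operator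
\[
\tilde\phi:X^*\to Z^*,\qquad\langle\tilde\phi f,z\rangle=\phi(f\otimes z),
\]
with $\|\tilde\phi\|\le\|\phi\|$ by Lemma~\ref{lem:calc}(b). Since $\tilde\phi f\in Z^*$ can be paired with elements of $Z^{**}$, there is a natural candidate for the value of an extension at $f\otimes\zeta$. The point is that the candidate is bounded for the regular norm.

\begin{proposition}\label{prop:extension}
Let $\phi\in\mathcal A^r(X,Z)^*$. There is $\hat\phi\in\mathcal A^r(X,Z^{**})^*$ with $\hat\phi(f\otimes\zeta)=\langle\zeta,\tilde\phi f\rangle$ for all $f\in X^*$ and $\zeta\in Z^{**}$.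
\end{proposition}

\begin{proof}
The formula is bilinear in $(f,\zeta)$, so it defines a linear functional on the algebraic tensor product $X^*\otimes Z^{**}$. This is $\mathcal F(X,Z^{**})$: a tensor can be written as $\sum_if_i\otimes\zeta_i$ with linearly independent $\zeta_i$, and if the operator vanishes, then all $f_i$ vanish. We show $|\hat\phi(t)|\le\|\phi\|\|t\|_r$ for $t\in\mathcal F(X,Z^{**})$; then $\hat\phi$ extends by continuity to the closure $\mathcal A^r(X,Z^{**})$.

First let $t=\sum_jf_j\otimes e_j$ with $e_j\in Z^{**}_+$ nonzero and pairwise disjoint, and let $\varepsilon>0$. The functional $\zeta\mapsto\sum_j\langle\zeta_j,\tilde\phi f_j\rangle$ is weak* continuous on $(Z^{**})^n$. Its value at $e$ is $\hat\phi(t)$, and its value at $z\in Z^n$ is $\phi(\sum_jf_j\otimes z_j)$. Lemma~\ref{lem:dense} gives $z\in C_\varepsilon(e)$ at which the two values differ by less than $\varepsilon$, and Lemma~\ref{lem:transfer} gives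
\[
|\hat\phi(t)|\le\varepsilon+\|\phi\|\Big\|\sum_jf_j\otimes z_j\Big\|_r\le\varepsilon+(1+\varepsilon)\|\phi\|\|t\|_r .
\]
Let $\varepsilon\to0$.

Now let $t=\sum_if_i\otimes\zeta_i\ne0$ be arbitrary. Given $\delta>0$, take $u$, $e_j$, $c_{ij}$ as in Lemma~\ref{lem:step}, put $\zeta_i'=\sum_jc_{ij}e_j$ and
\[
t'=\sum_if_i\otimes\zeta_i'=\sum_j\Big(\sum_ic_{ij}f_i\Big)\otimes e_j .
\]
The first case applies to $t'$. With $\kappa=\|u\|\sum_i\|f_i\|$ and $\|\zeta_i-\zeta_i'\|\le\delta\|u\|$ we have $\|t-t'\|_r\le\delta\kappa$ and $|\hat\phi(t)-\hat\phi(t')|=|\sum_i\langle\zeta_i-\zeta_i',\tilde\phi f_i\rangle|\le\|\phi\|\delta\kappa$. Hence $|\hat\phi(t)|\le\|\phi\|(\|t\|_r+2\delta\kappa)$. Let $\delta\to0$.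
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:prelim} only (iii)$\Rightarrow$(i) remains. Let $J=J_Y$ and $JT\in\mathcal A^r(X,Y^{**})$. By Proposition~\ref{prop:descent} it suffices to show that $JT$ lies in the closure of the subspace $J\mathcal F(X,Y)$ of the normed space $\mathcal A^r(X,Y^{**})$. By the Hahn--Banach theorem it suffices to show $\phi(JT)=0$ for every $\phi\in\mathcal A^r(X,Y^{**})^*$ with $\phi(f\otimes Jy)=0$ for all $f\in X^*$, $y\in Y$.

Apply Proposition~\ref{prop:extension} with $Z=Y^{**}$ to obtain $\tilde\phi:X^*\to Y^{***}$ and $\hat\phi\in\mathcal A^r(X,Y^{****})^*$. The hypothesis on $\phi$ says $\langle J^*\tilde\phi f,y\rangle=\langle\tilde\phi f,Jy\rangle=0$, that is $J^*\tilde\phi f=0$ for all $f$. Let $D$ be the regular operator \eqref{eq:D}. By Lemma~\ref{lem:calc}(e), $R\mapsto DR$ is bounded from $\mathcal A^r(X,Y^{**})$ to $\mathcal A^r(X,Y^{****})$, so $R\mapsto\hat\phi(DR)$ is a bounded functional on $\mathcal A^r(X,Y^{**})$. For $f\in X^*$ and $\eta\in Y^{**}$,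
\[
\hat\phi\big(D(f\otimes\eta)\big)=\langle D\eta,\tilde\phi f\rangle=\langle\tilde\phi f,\eta\rangle-\langle\eta,J^*\tilde\phi f\rangle=\phi(f\otimes\eta).
\]
By linearity, density and continuity, $\phi(R)=\hat\phi(DR)$ for all $R\in\mathcal A^r(X,Y^{**})$. The hypothesis (iii) allows us to take $R=JT$, and this is the only place where it is used beyond regularity. Since $DJ=0$, we get $\phi(JT)=\hat\phi(DJT)=0$.
\end{proof}

\section{Regular approximation numbers}\label{sec:numbers}

The duality argument gives no control of the rank of the approximants. But we now know that $T$ is $r$-compact, so we may replace it by a finite rank operator $T_0$. Then the attempt that failed in Section~\ref{sec:idea} succeeds, because $JT_0-S$ involves only finitely many vectors of $Y^{**}$. One new point arises. The vectors that span the range of $T_0$ already lie in $Y$, and the copy has to reproduce them in norm. Convexity upgrades the weak* approximation of Lemma~\ref{lem:dense} to this.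

\begin{proof}[Proof of Theorem~\ref{thm:numbers}]
Let $J=J_Y$. By Theorem~\ref{thm:main}, $T\in\mathcal A^r(X,Y)$; in particular $a^r_n(T)$ is defined, which fails without the hypothesis (Example~\ref{ex:rademacher}). Adjoints and composition with the positive isometry $J_X$ increase neither the rank nor the regular norm, and $JT=T^{**}J_X$. Hence
\[
a:=a^r_n(JT)\le a^r_n(T^{**})\le a^r_n(T^*)\le a^r_n(T),
\]
and it remains to prove $a^r_n(T)\le a$.

Let $\varepsilon>0$. Choose $S=\sum_{i\le q}g_i\otimes\zeta_i:X\to Y^{**}$ with $q<n$ and $\|JT-S\|_r<a+\varepsilon$, and choose $T_0=\sum_{i\le p}f_i\otimes y_i:X\to Y$, $p\ge1$, with $\|T-T_0\|_r<\varepsilon$. Then $\|JT_0-S\|_r<a+2\varepsilon$. Put $u=\sum_i|Jy_i|+\sum_i|\zeta_i|$. If $u=0$, then $T_0=0$ and $a^r_n(T)\le\|T\|_r<\varepsilon$, so the bound \eqref{eq:final} below holds. Assume $u\ne0$.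

\emph{Reduction to disjoint vectors.} Let $\delta>0$. Lemma~\ref{lem:step}, applied with $Z=Y$ to the list $Jy_1,\dots,Jy_p,\zeta_1,\dots,\zeta_q$, gives pairwise disjoint nonzero $e_1,\dots,e_N\in Y^{**}_+$ and reals $c_{ij},d_{ij}$ such that $\eta_i=\sum_jc_{ij}e_j$ and $\zeta_i'=\sum_jd_{ij}e_j$ satisfy $|Jy_i-\eta_i|\le\delta u$ and $|\zeta_i-\zeta_i'|\le\delta u$. Put $h_j=\sum_ic_{ij}f_i-\sum_id_{ij}g_i$ and $\kappa=\|u\|(\sum_i\|f_i\|+\sum_i\|g_i\|)$. Then
\[
\sum_jh_j\otimes e_j=\sum_if_i\otimes\eta_i-\sum_ig_i\otimes\zeta_i'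
\]
differs from $JT_0-S$ by at most $\delta\kappa$ in the regular norm, so $\|\sum_jh_j\otimes e_j\|_r\le a+2\varepsilon+\delta\kappa$.

\emph{A copy that reproduces the $y_i$.} Let $\rho=\delta\|u\|+\delta$. We claim that some $z\in C_\varepsilon(e)\subseteq Y^N_+$ satisfies $\|\sum_jc_{ij}z_j-y_i\|\le\rho$ for all $i\le p$. Otherwise the nonempty convex set $\{(\sum_jc_{ij}z_j-y_i)_{i\le p}:z\in C_\varepsilon(e)\}$ misses the open ball of radius $\rho$ about $0$ in $\ell^p_\infty(Y)$. The Hahn--Banach theorem then gives $(G_i)\in\ell_1^p(Y^*)$ of norm $1$ that is at least $\rho$, its supremum on the ball, at every point of the set. In other words, the weak* continuous function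
\[
\Phi(\xi)=\sum_i\Big\langle\sum_jc_{ij}\xi_j-Jy_i,\,G_i\Big\rangle\qquad\big(\xi\in(Y^{**})^N\big)
\]
is at least $\rho$ on $C_\varepsilon(e)$. By Lemma~\ref{lem:dense}, $\Phi(e)\ge\rho$. But $\Phi(e)=\sum_i\langle\eta_i-Jy_i,G_i\rangle\le\delta\|u\|\sum_i\|G_i\|<\rho$, a contradiction.

\emph{The approximant.} Let $R=\sum_{i\le q}g_i\otimes\sum_jd_{ij}z_j:X\to Y$, of rank less than $n$. Since $\sum_jh_j\otimes z_j=\sum_if_i\otimes\sum_jc_{ij}z_j-R$,
\[
T_0-R=\sum_if_i\otimes\Big(y_i-\sum_jc_{ij}z_j\Big)+\sum_jh_j\otimes z_j .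
\]
Lemmas~\ref{lem:calc}(b) and~\ref{lem:transfer} give
\[
a^r_n(T)\le\|T-R\|_r\le\varepsilon+\rho\sum_i\|f_i\|+(1+\varepsilon)(a+2\varepsilon+\delta\kappa).
\]
Here $u$, $\kappa$ and the $f_i$ do not depend on $\delta$. Letting $\delta\to0$ we obtain
\begin{equation}\label{eq:final}
a^r_n(T)\le\varepsilon+(1+\varepsilon)(a+2\varepsilon),
\end{equation}
and $\varepsilon\to0$ gives $a^r_n(T)\le a$.
\end{proof}

\section{Ideals and positively complemented sublattices}\label{sec:embed}

The operator $E$ in Theorem~\ref{thm:embed} extends functionals from $Y$ to $Z$. Its adjoint maps $Z$ back, not to $Y$ but to $Y^{**}$, and by Theorem~\ref{thm:main} that is enough. The implication (iii)$\Rightarrow$(i) is itself the case $i=J_Y$, $E=J_{Y^*}$, by (B4).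

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
For $y\in Y$ and $y^*\in Y^*$,
\[
\langle E^*J_Ziy,y^*\rangle=\langle J_Ziy,Ey^*\rangle=\langle Ey^*,iy\rangle=\langle i^*Ey^*,y\rangle=\langle y^*,y\rangle .
\]
So $E^*J_Zi=J_Y$ and $J_YT=(E^*J_Z)(iT)$. The operator $E^*J_Z:Z\to Y^{**}$ is regular, because $E$ is. Lemma~\ref{lem:calc}(e) gives $J_YT\in\mathcal A^r(X,Y^{**})$, and Theorem~\ref{thm:main} gives $T\in\mathcal A^r(X,Y)$.

\emph{Closed ideals.} Let $Y$ be a closed ideal of $Z$. For $z\in Z_+$ let $I(z)=\{y\in Y:0\le y\le z\}$, and for $y^*\in Y^*_+$ put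
\[
(Ey^*)(z)=\sup\{y^*(y):y\in I(z)\}\in\big[0,\|y^*\|\|z\|\big].
\]
This is positively homogeneous in $z$ and in $y^*$. It is additive in $z$ because $I(z_1+z_2)=I(z_1)+I(z_2)$: the inclusion $\supseteq$ holds for any subspace, and if $y\in I(z_1+z_2)$, then Riesz decomposition in $Z$ gives $y=y_1+y_2$ with $0\le y_i\le z_i$, where $y_i\in Y$ since $0\le y_i\le y$ and $Y$ is an ideal. By (B2), $Ey^*$ extends to an element of $Z^*_+$. For additivity in $y^*$, the inequality $E(y_1^*+y_2^*)\le Ey_1^*+Ey_2^*$ holds because a supremum is subadditive. Conversely, if $y_1,y_2\in I(z)$, then $y_1\vee y_2\in I(z)$ and $y_1^*(y_1)+y_2^*(y_2)\le(y_1^*+y_2^*)(y_1\vee y_2)$. By (B2) again, $E$ extends to a positive operator $Y^*\to Z^*$. For $z\in Y_+$ the supremum is attained at $y=z$, so $(Ey^*)(z)=y^*(z)$; by linearity $i^*E=\mathrm{id}_{Y^*}$.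

\emph{Positive projections.} If $P:Z\to Y$ is a positive projection onto the closed sublattice $Y$, take $E=P^*$. It is positive, and $i^*P^*=(Pi)^*=\mathrm{id}_{Y^*}$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problems} \emph{Some Problems}, \texttt{https://smath.ru/upload/iblock/e8a/Preprint\_2016\_1.pdf}
\end{thebibliography}
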